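# Two submerged cups: non-uniqueness in the Neumann–Kelvin problem

## 1. A stream past a submerged body: unique solvability in the easy cases

Water of infinite depth fills the half-plane $\Omega=\mathbb R^2_-=\{(x,y):y<0\}$. A horizontal cylinder is fully immersed in it; its cross-section is a bounded, simply connected domain $D$ with sufficiently smooth boundary and $\overline D\subset\Omega$, and the water domain $W=\Omega\setminus\overline D$ is connected. Far upstream the water moves with velocity $U_\infty e_x$, where $U_\infty>0$ and $e_x=(1,0)$. Put $\nu=g/U_\infty^2>0$, and let $n$ be the outward normal to $D$. The two-dimensional Neumann–Kelvin problem asks for $\Phi\in C^2(\overline W)$ with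
$$\Delta\Phi=0\ \text{ in }W, \tag{1}$$
$$\partial_{xx}^2\Phi+\nu\,\partial_y\Phi=0\ \text{ when }y=0, \tag{2}$$
$$\partial_n\Phi=0\ \text{ on }\partial D, \tag{3}$$
$$\sup_W|\nabla\Phi|<\infty,\qquad |\nabla\Phi-U_\infty e_x|\to0\ \text{ as }x\to-\infty,\text{ uniformly in }y. \tag{4}$$
A solution is determined at best up to an additive constant. We call the problem *uniquely solvable* if it has a solution and this solution is unique up to an additive constant. Is it uniquely solvable for every $D$ and every $\nu>0$?

The first guess is yes: the equation is Laplace's, the flow is prescribed upstream, and the body only deflects it. Let us test the guess.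

**Test 1: no body.** If $D$ is absent, $\Phi=U_\infty x$ is a solution. For uniqueness take the difference $\varphi$ of two solutions; it satisfies (1), (2) in $\Omega$, $\nabla\varphi$ is bounded, and $\nabla\varphi\to0$ as $x\to-\infty$. Let $\psi$ be a harmonic conjugate, $\psi_y=\varphi_x$, $\psi_x=-\varphi_y$. On $y=0$ we have $\partial_x(\psi_y-\nu\psi)=\varphi_{xx}+\nu\varphi_y=0$, so after adding a constant to $\psi$ we get $\psi_y=\nu\psi$ there. The following lemma, which will be used again in Section 11, shows $\psi=0$, hence $\varphi$ is constant.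

**Lemma 1.** Let $w$ be harmonic in $\Omega$ and $C^1$ up to $y=0$, with $w_y=\nu w$ on $y=0$, $\nabla w$ bounded, and $\nabla w\to0$ as $x\to-\infty$ uniformly in $y$. Then $w=0$.

*Proof.* The function $h=w_y-\nu w$ is harmonic in $\Omega$, continuous up to $y=0$, zero on $y=0$, and $|h|\le C(1+|z|)$ because $\nabla w$ is bounded. Its odd reflection in $y$ is harmonic in $\mathbb R^2$ and grows at most linearly, so by Liouville's theorem it is affine. It vanishes on $y=0$, so $h=\beta y$ for some $\beta\in\mathbb R$. For fixed $x$, the equation $w_y-\nu w=\beta y$ is a linear ODE in $y$ with particular solution $-\frac\beta\nu(y+\frac1\nu)$. Hence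
$$w=-\tfrac\beta\nu\big(y+\tfrac1\nu\big)+e^{\nu y}g(x),$$
and harmonicity gives $g''+\nu^2g=0$. On the line $y=-1$, $w_x=e^{-\nu}g'(x)\to0$ as $x\to-\infty$. But $g'$ is a combination of $\sin\nu x$ and $\cos\nu x$, so $g'=0$; then $g''=0$ and $g=0$. Now $w_y=-\beta/\nu\to0$ gives $\beta=0$. $\square$

The bounded wave $e^{\nu y}\cos\nu x$ satisfies $w_y=\nu w$ and is harmonic. It is excluded only because no wave is allowed upstream.

**Test 2: a disc, and most values of $\nu$.** The problem comes from the paper "Drag-Free Flow Over A Submerged Rankine Body" (https://core.ac.uk/download/217884392.pdf). Two facts are stated with it as known, and we quote them without proof. When $D$ is a disc, the problem has a unique solution, up to an additive constant, for all $\nu>0$. For general $D$ and any $\nu>0$, with the possible exception of a finite set of values, there is at most one solution up to an additive constant.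

**Test 3: small bodies near the surface.** If $D$ lies in a disc centered on the line $y=0$ whose radius is small compared with $1/\nu$, the guess is again right. This is Theorem 2(b) below.

All tests agree with the guess, and the guess is false. To say how, fix some language. Functions and spaces are real unless stated otherwise; $z=x+iy$, $\zeta=\xi+i\eta$. We call $D$ **admissible** if $D$ is bounded and simply connected, $\partial D$ is a $C^{2,\alpha}$ Jordan curve, and $\overline D\subset\Omega$. The **homogeneous problem** $(D,\nu)$ is (1)–(4) with $U_\infty e_x$ replaced by $0$. If it has a non-constant solution $\varphi$, then (1)–(4) is not uniquely solvable: either there is no solution, or there is a solution $\Phi$ and then all $\Phi+t\varphi$, $t\in\mathbb R$, are solutions. Horizontal translations preserve the problem. If $\varphi$ solves $(D,\nu)$ and $\lambda>0$, then $\varphi(\cdot/\lambda)$ solves $(\lambda D,\nu/\lambda)$, since $\lambda^{-2}\varphi_{xx}+\frac\nu\lambda\lambda^{-1}\varphi_y=0$.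

**Theorem 1.** For every $N\ge1$ there are a bounded simply connected open $O\subset\Omega$ and a bounded simply connected $D_*$ with real-analytic boundary, $\overline{D_*}\subset O$, such that every admissible $D$ with $D_*\subset D$, $\overline D\subset O$ (for example $D=D_*$) has at least $N$ different values $\nu>0$ for which the homogeneous problem has a non-constant solution. Consequently, by scaling, for every $\nu>0$ there is a $D$ with real-analytic boundary for which (1)–(4) is not uniquely solvable.

**Theorem 2.** (a) For admissible $D$, if the homogeneous problem has only constant solutions, then (1)–(4) has a solution. (b) There is an absolute constant $r_*\in(0,1)$ such that (1)–(4) is uniquely solvable whenever $D$ is admissible and contained in a disc of radius $r_*/\nu$ centered on the line $y=0$.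

Theorem 1 answers the question in the negative. Theorem 2 is a complement that comes almost free from the same machinery.

## 2. The stream function and an energy identity with no sign

Let $\varphi\in C^2(\overline W)$ solve the homogeneous problem. Give $\partial D$ the tangent $\tau=(-n_y,n_x)$. The closed form $-\varphi_y\,dx+\varphi_x\,dy$ has integral $\int_{\partial D}\partial_n\varphi\,ds=0$ around $\partial D$, so there is a single-valued $\psi$ in $W$ with $\psi_x=-\varphi_y$, $\psi_y=\varphi_x$. As in Test 1, an additive constant can be chosen so that $\psi_y=\nu\psi$ on $y=0$. Since $\partial_\tau\psi=\partial_n\varphi=0$ on $\partial D$, $\psi$ is a constant there. Since $\partial_n\psi=-\partial_\tau\varphi$ and $\varphi$ is single-valued, $\int_{\partial D}\partial_n\psi\,ds=0$. Altogether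
$$\Delta\psi=0\text{ in }W,\qquad \psi_y=\nu\psi\text{ on }y=0,\qquad \psi=c\text{ on }\partial D,\qquad \int_{\partial D}\partial_n\psi\,ds=0. \tag{5}$$
The constant $c$ is unknown; the flux condition comes with it. For comparison, the undisturbed stream $\Phi=U_\infty x$ has stream function $U_\infty y$.

The sensible way to prove uniqueness is to multiply $\Delta\psi=0$ by $\psi$ and integrate. Grant ourselves the most favorable case, in which $\psi$ decays so fast that infinity contributes nothing. Then
$$0=-\int_W|\nabla\psi|^2+\int_{y=0}\psi\psi_y\,dx-c\int_{\partial D}\partial_n\psi\,ds,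
\qquad\text{that is,}\qquad \int_W|\nabla\psi|^2=\nu\int_{y=0}\psi^2\,dx. \tag{6}$$
Here the argument stops: both sides are nonnegative, and there is no contradiction. It could be rescued by an inequality $\int_W|\nabla\psi|^2>\nu\int\psi^2dx$ for $\psi\neq0$, but this depends on the shape of $W$. The next section shows a shape for which it fails, and the failure suggests a counterexample.

## 3. Sloshing modes in a box, and why one cavity is not enough

Let $H=H^1(\Omega)$, $B=\{|z|<1,\ y<0\}$. For $0<b<\frac18$ put
$$Q_\pm=(\pm\tfrac12-b,\pm\tfrac12+b)\times(-b,0),\qquad O=B\setminus(\overline{Q_+}\cup\overline{Q_-}).$$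
Since $(\frac58)^2+(\frac18)^2<1$, $Q_\pm\subset B$. Thus $O$ is a half-disc with two rectangular notches open to the surface, two cups side by side. It is connected, being the union of the convex sets $B\cap\{y<-b\}$, $B\cap\{x>\frac12+b\}$, $B\cap\{x<-\frac12-b\}$, $B\cap\{|x|<\frac12-b\}$, the first of which meets the others. Its complement in the Riemann sphere is connected, because the complement of $B$ is connected and contains the real line, which each connected set $\overline{Q_\pm}$ meets. So $O$ is simply connected.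

Let
$$V_B=\{u\in H:u=0\text{ a.e. on }\Omega\setminus B\},\qquad V_\pm=\{u\in H:u=0\text{ a.e. off }Q_\pm\}\subset V_B .$$
For $w\in H^1(B)$, $u\in V_B$ define, with traces on $y=0$,
$$q_\nu(w,u)=\int_B\nabla w\cdot\nabla u-\nu\int_{-1}^1 wu\,|_{y=0}\,dx . \tag{7}$$
This form is bounded, and symmetric if also $w\in V_B$. For odd $j\ge1$ and all $l\ge 1$ put
$$k_l=\frac{l\pi}{2b},\qquad \nu^{(j)}=k_j\coth(k_jb)=\frac{j\pi}{2b}\coth\frac{j\pi}2,$$
$$e_\pm=\cos\big(k_j(x\mp\tfrac12)\big)\sinh\big(k_j(y+b)\big)\text{ on }Q_\pm,\qquad e_\pm=0\text{ elsewhere}.$$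
On the sides of $Q_\pm$ the cosine is $\cos\frac{j\pi}2=0$, and on the bottom the sinh is $0$; so $e_\pm\in V_\pm$. In $Q_\pm$, $\Delta e_\pm=0$. On the top, $\partial_ye_\pm=k_j\coth(k_jb)e_\pm=\nu^{(j)}e_\pm$. Finally
$$\beta:=\int e_+(x,0)\,dx=\int e_-(x,0)\,dx=\sinh\frac{j\pi}2\cdot\frac2{k_j}\sin\frac{j\pi}2\ne0. \tag{8}$$

**Lemma 2.** Let $\nu_0=\nu^{(j)}$, $j$ odd. Then $q_{\nu_0}(e_\pm,v)=q_{\nu_0}(v,e_\pm)=0$ for all $v\in V_\pm$. Conversely, if $w\in V_\pm$ and $q_{\nu_0}(w,v)=0$ for all $v\in V_\pm$, then $w\in\mathbb Re_\pm$.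

*Proof.* Integrate by parts: $q_{\nu_0}(e_\pm,v)=\int_{Q_\pm}(-\Delta e_\pm)v+\int_{\rm top}(\partial_ye_\pm-\nu_0e_\pm)v\,dx=0$, since $v$ has zero trace on sides and bottom. Symmetry gives the other equality.

For the converse let $x_0=\pm\frac12$ and $w_l(y)=\int w\sin(k_l(x-x_0+b))\,dx$, $l\ge1$. Test with $v=\sin(k_l(x-x_0+b))\,\eta(y)$ on $Q_\pm$, where $\eta\in C^\infty[-b,0]$, $\eta(-b)=0$; the sine vanishes at both sides, so $v\in V_\pm$. Integrating the $x$-derivative by parts ($w$ vanishes on the sides) yields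
$$\int_{-b}^0(w_l'\eta'+k_l^2w_l\eta)\,dy=\nu_0w_l(0)\eta(0),$$
that is, $w_l''=k_l^2w_l$, $w_l(-b)=0$, $w_l'(0)=\nu_0w_l(0)$. So $w_l=c_l\sinh k_l(y+b)$, and $c_l=0$ or $k_l\coth k_lb=\nu_0$. The function $k\mapsto k\coth kb$ is strictly increasing on $(0,\infty)$: its derivative is $(\sinh kb\cosh kb-kb)/\sinh^2kb>0$. So only $l=j$ survives. For odd $j$, $\sin(k_j(t+b))=\sin(\frac{j\pi}2)\cos(k_jt)$, and so $w$ is a multiple of $e_\pm$. $\square$

In particular $q_\nu(e_+,e_+)=(\nu^{(j)}-\nu)\int e_+(x,0)^2dx$ is negative for $\nu>\nu^{(j)}$. If $D\subset O$, then $e_+$ vanishes on $D$; so for such $D$ and $\nu>\nu^{(1)}$ the inequality that would have rescued (6) is false.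

At $\nu=\nu^{(j)}$ we have something better. Regard $O$ itself as a body, touching the surface. Then $e_+$ satisfies every local condition in (5): it is harmonic in the cavity, $\psi_y=\nu\psi$ holds on the surface, and it is $0$ on the walls. There are two objections.

The first is the flux. With $n$ pointing from the body into the cavity, $0=\int_{Q_+}\Delta e_+=\nu_0\beta-\int_{\rm walls}\partial_ne_+\,ds$. So the flux is $\nu_0\beta\neq0$, whereas (5) demands zero flux for every submerged body. Hence we cannot expect $e_+$ alone to be a limit of solutions for submerged bodies. Two equal cavities cure this: $e_+-e_-$ has total flux $\nu_0\beta-\nu_0\beta=0$.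

The second objection is that $O$ is not submerged. When it is pushed under, the cavities become connected to the rest of the ocean by thin films of water, and waves can leave downstream. We need a formulation in which this is a harmless perturbation. It goes as follows. Extend $\psi$ by $c$ into $D$. Then $f=-\Delta\psi$ is a distribution supported on $\partial D$, and $\psi=\int G_\nu(\cdot,\zeta)f(\zeta)\,d\zeta$ with a Green function that knows about the surface and about upstream decay, but not about $D$. The unknown $f$ is a charge in $\overline D$, and the requirement "$\psi$ constant on $D$" can be tested against charges in $\overline D$ of total charge $0$. So the body enters only through a subspace of charges, and the operator is fixed. As submerged bodies increase to $O$, their subspaces increase to that of $O$. A one-dimensional kernel for $O$ at $\nu_0$ will then persist at a nearby $\nu$, provided that the real function which detects it changes sign at $\nu_0$. A real function with a zero but no sign change would not do: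 $\delta^2+\epsilon$ has no real zero for $\epsilon>0$.

## 4. The one-sided Green function

For $\operatorname{Re}\sigma<0$ let
$$\mathcal E(\sigma)=\int_\Gamma\frac{e^{m\sigma}}{m-1}\,dm,$$
where $\Gamma$ is $[0,\infty)$ indented *above* the pole $m=1$. Since $\frac m{m-1}=1+\frac1{m-1}$ and $\int_0^\infty e^{m\sigma}dm=-\frac1\sigma$,
$$\mathcal E'=\mathcal E-\frac1\sigma. \tag{9}$$
Hence $(e^{-\sigma}\mathcal E)'=-e^{-\sigma}/\sigma$. Integrating the series of $e^{-\sigma}/\sigma$ term by term gives, with some constant $C_0\in\mathbb C$,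
$$\mathcal E(\sigma)=-e^\sigma\big(\mathrm{Log}(-\sigma)+C_0+E(\sigma)\big),\qquad E(\sigma)=\sum_{j\ge1}\frac{(-\sigma)^j}{j\,j!}. \tag{10}$$
We also need size bounds:
$$|\mathcal E(\sigma)|\le\frac2{|\sigma|}\ (\operatorname{Im}\sigma\ge0),\qquad |\mathcal E(\sigma)|\le\frac2{|\sigma|}+2\pi\ (\operatorname{Im}\sigma<0). \tag{11}$$
Let $\operatorname{Im}\sigma\ge0$; then $\arg(-\sigma)\in(-\frac\pi2,0]$. Rotate $\Gamma$ to the ray $\arg m=\frac\pi4$. During the rotation $\arg m+\arg(-\sigma)$ stays in a compact part of $(-\frac\pi2,\frac\pi2)$, so the integrand decays at infinity, and no pole is crossed because $\Gamma$ passes above $1$. On the final ray $\arg m+\arg(-\sigma)\in(-\frac\pi4,\frac\pi4]$, so $|e^{m\sigma}|\le e^{-|m||\sigma|/\sqrt2}$, and $|m-1|\ge1/\sqrt2$. Therefore $|\mathcal E|\le\sqrt2\int_0^\infty e^{-r|\sigma|/\sqrt2}dr=2/|\sigma|$. If $\operatorname{Im}\sigma<0$, rotate to $\arg m=-\frac\pi4$ instead; the pole is crossed and contributes $-2\pi ie^\sigma$, of modulus at most $2\pi$.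

Now put $s=-i(z-\bar\zeta)=(y+\eta)-i(x-\xi)$, so that $|s|=|z-\bar\zeta|$, and
$$G_\nu(z,\zeta)=\frac1{2\pi}\log\frac{|z-\bar\zeta|}{|z-\zeta|}+\frac1\pi\operatorname{Re}\mathcal E(\nu s). \tag{12}$$

**Lemma 3.** (a) Both $G_\nu(\cdot,\zeta)$ and $G_\nu(z,\cdot)$ satisfy $-\Delta G=\delta$ in $\Omega$, and $\partial_yG=\nu G$, respectively $\partial_\eta G=\nu G$, on the boundary line. (b) $G_1(Rz,R\zeta)=G_R(z,\zeta)$ for $R>0$. (c) Let $\zeta$ range over a compact subset of $B$, and $z\in\overline\Omega$, $|z|\ge2$. Then $|\nabla_zG_\nu|+|\nabla_\zeta\nabla_zG_\nu|$ is bounded, and it is $O(1/|z|)$ on the part where $x\le-1$.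

*Proof.* (a) The function $s$ is holomorphic in $z$ and in $\bar\zeta$, so the second term of (12) is harmonic in both variables, and $-\Delta G=\delta$ comes from $-\frac1{2\pi}\log|z-\zeta|$. Since $\partial_ys=\partial_\eta s=1$, (9) gives
$$(\partial_y-\nu)\tfrac1\pi\operatorname{Re}\mathcal E(\nu s)=(\partial_\eta-\nu)\tfrac1\pi\operatorname{Re}\mathcal E(\nu s)=-\tfrac1\pi\operatorname{Re}\tfrac1s=-\tfrac1\pi\frac{y+\eta}{|s|^2}.$$
On $y=0$ this equals $-\frac{\eta}{\pi((x-\xi)^2+\eta^2)}$. The logarithmic term vanishes on $y=0$ and has there the $y$-derivative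
$$\tfrac1{4\pi}\,\frac{2\eta+2\eta}{(x-\xi)^2+\eta^2}=\frac{\eta}{\pi((x-\xi)^2+\eta^2)}.$$
The two contributions cancel. On $\eta=0$ the computation is the same with $y$ and $\eta$ exchanged.

(b) is immediate from (12).

(c) We have $|s|,|z-\zeta|\ge|z|-1\ge|z|/2$, so the logarithmic part contributes $O(1/|z|)$. By (9) the first two $s$-derivatives of $\mathcal E(\nu s)$ are $\nu\mathcal E-\frac1s$ and $\nu^2\mathcal E-\frac\nu s+\frac1{s^2}$, with $\mathcal E=\mathcal E(\nu s)$. By (11) they are bounded. If $x\le-1$, then $x\le\xi$, so $\operatorname{Im}s=\xi-x\ge0$, and (11) makes them $O(1/|z|)$. $\square$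

For fixed $\zeta$ the residue term shows that, as $x\to+\infty$, $G_\nu(z,\zeta)=-2e^{\nu(y+\eta)}\sin\nu(x-\xi)+O(1/|z|)$: there are waves downstream and none upstream. So $G_\nu$ is real but not symmetric, and variational arguments for symmetric forms are not available.

## 5. Charges in the half-disc and the operator $I+K(\nu)$

We now set up the Hilbert space in which the body is a subspace. Let $H'$ be the dual of $H$ with pairing $\langle\cdot,\cdot\rangle$.

**Definition.** For nonempty open $A\subset\Omega$,
$$H_A=\{u\in H:u=0\text{ a.e. on }A\},\qquad \mathcal H_A=\{u\in H:u=\text{const a.e. on }A\},$$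
$$X_A=H_A^\perp\subset H',\qquad X_A^0=\mathcal H_A^\perp\subset X_A,$$
where $\perp$ denotes the annihilator. Put $X=X_B$.

All these spaces are closed. Elements of $X_A$ are charges living on $\overline A$. For example, let $A$ be a disc with $\overline A\subset B$. Then $v\mapsto\int_{\partial A}v\,ds$ is bounded on $H$ by the trace theorem and vanishes if $v=0$ on $A$, so it lies in $X_A$. So does $v\mapsto\int_{\partial A'}v\,ds$ for a smaller concentric disc $A'$. Divide each by the length of its circle and subtract: the difference kills functions constant on $A$, so it lies in $X^0_A$.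

Some elementary facts. The restriction $H\to H^1(B)$ is onto ($B$ is Lipschitz) with kernel $H_B$. Hence $X=(H^1(B))'$ with equivalent norms, and $\langle f,v\rangle$ makes sense for $f\in X$, $v\in H^1(B)$. A function in $H^1(B)$ annihilated by $C_c^\infty(B)$ is $0$, so $C_c^\infty(B)$ is dense in $X$ by reflexivity. If $A\subset A'$, then $H_{A'}\subset H_A$ and $\mathcal H_{A'}\subset\mathcal H_A$, so $X_A\subset X_{A'}$ and $X_A^0\subset X_{A'}^0$. Finally, for $A\subset B$, $\mathcal H_A=H_A+\mathbb R\chi$ with a cut-off $\chi\in C_c^\infty(\mathbb R^2)$ equal to $1$ on $B$; so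
$$X_A^0=\{f\in X_A:\langle f,1\rangle=0\}. \tag{13}$$

The inner product of $H'$ is $(f,g)=\langle g,\mathcal Rf\rangle$ with the Riesz map $\mathcal R:H'\to H$. For $f\in C_c^\infty(B)$, $\mathcal Rf$ solves $-\Delta u+u=f$ in $\Omega$, $u_y=0$ on $y=0$. Hence $\mathcal Rf=\int G_0(\cdot,\zeta)f(\zeta)d\zeta$ with
$$G_0=\frac1{2\pi}\big(K_0(|z-\zeta|)+K_0(|z-\bar\zeta|)\big).$$
Both $G_0$ and $G_\nu$ behave like $-\frac1{2\pi}(\log|z-\zeta|+\log|z-\bar\zeta|)$ near the singularities: in (12) the image logarithm has coefficient $\frac1{2\pi}$, and (10) adds $-\frac1\pi$. So $G_\nu-G_0$ should give a compact operator. The rest of this section proves that, up to the corner points of the half-disc and the surface.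

**Step 1: a class of kernels that give compact operators.** Let $\mathcal K$ be the Hilbert space of kernels $k(z,\zeta)$ on $B\times B$ with $\partial_z^a\partial_\zeta^bk\in L^2(B\times B)$ for $a,b\in\{0,x,y\}$, where $\partial^0=\mathrm{id}$. For $f\in X$ let $h_f\in H^1(B)$ be its Riesz representative, $\langle f,v\rangle=(h_f,v)_{H^1(B)}$, and $F_f=(h_f,\nabla h_f)\in L^2(B)^3$, so $\|F_f\|\le C\|f\|$. Put
$$k[f,g]=\sum_{a,b}\iint\partial_z^a\partial_\zeta^bk(z,\zeta)\,(F_f)_b(\zeta)\,(F_g)_a(z)\,dz\,d\zeta. \tag{14}$$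
Then $|k[f,g]|\le C\|k\|_{\mathcal K}\|f\|\|g\|$. If $J:X\to L^2(B)^3$, $Jf=F_f$, and $T_k$ is the Hilbert–Schmidt operator on $L^2(B)^3$ with matrix kernel $\partial_z^a\partial_\zeta^bk$, then $k[f,g]=(J^*T_kJf,g)$. So the operator on $X$ representing the form is compact, and it depends linearly and continuously on $k$.

For $f,g\in C_c^\infty(B)$ the form is the expected integral. Indeed, for $h\in H^1(B)$, $\sum_b\int\partial^bh\,(F_f)_b=(h,h_f)_{H^1(B)}=\int hf$. For a.e. $z$ apply this to $h=\partial_z^ak(z,\cdot)$: the $\zeta$-integration in (14) gives $\int\partial_z^ak(z,\zeta)f(\zeta)d\zeta=\partial^ap(z)$, where $p=\int k(\cdot,\zeta)f(\zeta)d\zeta\in H^1(B)$. The analogous identity for $g$ gives $\sum_a\int\partial^ap\,(F_g)_a=\int pg$. Hence $k[f,g]=\iint k(z,\zeta)f(\zeta)g(z)\,dz\,d\zeta$.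

**Step 2: the difference of the Green functions is such a kernel.**

**Lemma 4.** $k_\nu:=G_\nu-G_0\in\mathcal K$. The map $\nu\mapsto k_\nu$ extends holomorphically to $\{\operatorname{Re}\nu>0\}$ with values in the complexification of $\mathcal K$.

*Proof.* Let $\kappa(r)=\log r+K_0(r)=-(I_0(r)-1)\log r+(\text{power series in }r^2)$. By (12) and (10), for $\nu>0$,
$$k_\nu=-\tfrac1{2\pi}\big[\kappa(|z-\zeta|)+\kappa(|s|)\big]-\tfrac1{2\pi}\big[F_\nu(s)+\overline{F_{\bar\nu}(s)}\big],$$
$$F_\nu(s)=(e^{\nu s}-1)\mathrm{Log}(-s)+e^{\nu s}\big(\mathrm{Log}\,\nu+C_0+E(\nu s)\big).$$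
To see this, collect the terms in $\log|s|$: beside $\kappa(|s|)$ there remains $\frac1\pi\log|s|=\frac1\pi\operatorname{Re}\mathrm{Log}(-s)$, which turns the factor $e^{\nu s}$ of $\mathrm{Log}(-s)$ into $e^{\nu s}-1$. The displayed formula defines the extension to complex $\nu$.

*The term $\kappa(|z-\zeta|)$.* Near $0$, $\kappa$ is of the type $r^2\log r$ plus smooth, so $\kappa(|z-\zeta|)$ is $C^1$ with second derivatives $O(1+|\log|z-\zeta||)$. Its first derivatives are continuous, and smooth off $z=\zeta$ with locally integrable derivatives, so the weak mixed derivatives are the classical ones. They are in $L^2(B\times B)$.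

*Functions of $s$.* On $B\times B$ we have $\operatorname{Re}s<0$ and $0<|s|<2$, so functions smooth in $s$ there are smooth on $B\times B$. Derivatives in $z,\zeta$ are constants of modulus one times $s$-derivatives (for $\kappa(|s|)$, derivatives of the corresponding orders in the real and imaginary parts of $s$). So only $L^2$ bounds are needed. With $t=-y$, $t'=-\eta$, integrating first in $\xi$ over $\mathbb R$,
$$\iint_{B\times B}|s|^{-2}\le2\int_0^1\!\!\int_0^1\frac{\pi}{t+t'}\,dt\,dt'<\infty. \tag{15}$$
For $|s|<2$, $|\log|s||\le C|s|^{-1}$; so (15) shows that $\log|s|$ and $\mathrm{Log}(-s)$ are in $L^2(B\times B)$. The second derivatives of $\kappa(|s|)$ are $O(1+|\log|s||)$, so $\kappa(|s|)\in\mathcal K$.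

*The term $(e^{\nu s}-1)\mathrm{Log}(-s)=\sum_{j\ge1}\frac{\nu^j}{j!}s^j\mathrm{Log}(-s)$.* We have $(s^j\mathrm{Log}(-s))'=js^{j-1}\mathrm{Log}(-s)+s^{j-1}$, and for $j\ge2$
$$(s^j\mathrm{Log}(-s))''=j(j-1)s^{j-2}\mathrm{Log}(-s)+(2j-1)s^{j-2}.$$
So $\|s^j\mathrm{Log}(-s)\|_{\mathcal K}\le Cj^22^j$ for $j\ge2$. For $j=1$ the second derivative is $1/s$, which is in $L^2$ by (15). The series therefore converges in $\mathcal K$ for every $\nu\in\mathbb C$ and is entire in $\nu$.

*The remaining term* of $F_\nu$ is entire in $s$ and holomorphic in $\nu$, $\operatorname{Re}\nu>0$, with values in $C^2(\{|s|\le2\})$. Since $\nu\mapsto F_\nu$ is holomorphic, so is $\nu\mapsto\overline{F_{\bar\nu}}$. $\square$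

Define on $X$
$$b_\nu(f,g)=(f,g)+k_\nu[f,g]=(M(\nu)f,g),\qquad M(\nu)=I+K(\nu). \tag{16}$$
By Step 1 and Lemma 4, $K(\nu)$ is compact, real for real $\nu$, and, on the complexification, holomorphic for $\operatorname{Re}\nu>0$. For $f,g\in C_c^\infty(B)$, $b_\nu(f,g)=\iint G_\nu(z,\zeta)f(\zeta)g(z)\,dz\,d\zeta$.

For a closed subspace $E\subset X$, the **compression** of $M(\nu)$ to $E$ is the operator $T$ on $E$ with $(Tf,g)=(M(\nu)f,g)$ for $f,g\in E$. It is again $I$ plus a compact operator. An invertible operator can have a singular compression: the matrix with rows $(0,1)$ and $(1,0)$ is invertible, and its compression to the first coordinate axis is $0$. This is the phenomenon that we shall exploit, with $E=X_D^0$.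

## 6. Potentials of charges, and the flow rebuilt from a charge

By reflexivity define $\mathcal G_\nu,\mathcal G_\nu^t:X\to H^1(B)$ by
$$\langle g,\mathcal G_\nu f\rangle=b_\nu(f,g)=\langle f,\mathcal G_\nu^tg\rangle. \tag{17}$$
For $f,g\in C_c^\infty(B)$, $\mathcal G_\nu f=\int G_\nu(\cdot,\zeta)f(\zeta)d\zeta$ and $\mathcal G_\nu^tg=\int G_\nu(z,\cdot)g(z)dz$, since both sides agree as distributions on $B$. By Lemma 3(a) these are functions $p$, smooth on $\overline\Omega$, with $-\Delta p=f$ (respectively $g$) and $p_y=\nu p$ on $y=0$.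

**Step 1: $\mathcal G_\nu$ can be inverted explicitly on $V_B$.** With $q_\nu$ from (7), let $L_\nu:V_B\to X$, $\langle L_\nu u,v\rangle=q_\nu(v,u)$ for $v\in H^1(B)$. So $L_\nu u$ is the charge "$-\Delta u$ in the water, $u_y-\nu u$ on the surface".

**Lemma 5.** For $u\in V_B$, $f\in X$, $\nu>0$:
(A) $\mathcal G_\nu L_\nu u=\mathcal G_\nu^tL_\nu u=u$ on $B$;
(B) $q_\nu(\mathcal G_\nu f,u)=q_\nu(\mathcal G_\nu^tf,u)=\langle f,u\rangle$.

*Proof.* (A) The even reflection of $u\in V_B$ lies in $H_0^1$ of the unit disc. Approximating it by $C_c^\infty$ functions there and symmetrizing, we see that the $u$ smooth on $\overline\Omega$ and vanishing near $\{|z|\ge1\}$ are dense in $V_B$. Take such $u$, and $g\in C_c^\infty(B)$, $p=\mathcal G_\nu^tg$. Then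
$$\langle g,\mathcal G_\nu L_\nu u\rangle=\langle L_\nu u,p\rangle=\int\nabla u\cdot\nabla p-\nu\int up\,dx=\int u(-\Delta p)+\int u(p_y-\nu p)\,dx=\int ug .$$
By density of such $g$ in $X$, and then of such $u$, the first claim follows. The second is identical, starting from $\langle g,\mathcal G_\nu^tL_\nu u\rangle=b_\nu(g,L_\nu u)=\langle L_\nu u,\mathcal G_\nu g\rangle$ and using $p=\mathcal G_\nu g$.

(B) $q_\nu(\mathcal G_\nu f,u)=\langle L_\nu u,\mathcal G_\nu f\rangle=b_\nu(f,L_\nu u)=\langle f,\mathcal G_\nu^tL_\nu u\rangle=\langle f,u\rangle$ by (A). Likewise $q_\nu(\mathcal G_\nu^tf,u)=\langle L_\nu u,\mathcal G_\nu^tf\rangle=b_\nu(L_\nu u,f)=\langle f,\mathcal G_\nu L_\nu u\rangle=\langle f,u\rangle$. $\square$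

**Step 2: being constant on $A$ is tested by $X_A^0$.**

**Lemma 6.** Let $A\subset B$ be nonempty open and $\psi\in H^1(B)$ with $\langle g,\psi\rangle=0$ for all $g\in X_A^0$. Then $\psi$ is constant a.e. on $A$.

*Proof.* Extend $\psi$ to $\tilde\psi\in H$. It is annihilated by $\mathcal H_A^\perp$, and $\mathcal H_A$ is closed; so $\tilde\psi\in\mathcal H_A$ by Hahn–Banach. $\square$

Consequently, if $f\in X_D^0$ and $b_\nu(f,g)=0$ for all $g\in X_D^0$, then $\mathcal G_\nu f$ is constant on $D$.

**Step 3: from a charge to a flow.** The next lemma turns such an $f$ into a solution. It includes a parameter $a$, the upstream velocity; Theorem 1 needs $a=0$.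

**Lemma 7.** Let $D$ be admissible, $\overline D\subset B$, $\nu>0$, $f\in X_D^0$, $a\in\mathbb R$, and $\mathcal G_\nu f+ay=c$ a.e. in $D$ for a constant $c$. Then there is $\Phi\in C^2(\overline W)$ satisfying (1)–(3), with $\sup_W|\nabla\Phi|<\infty$ and $|\nabla\Phi-ae_x|\to0$ as $x\to-\infty$ uniformly in $y$. If $a=0$ and $f\ne0$, then $\Phi$ is not constant.

*Proof.* *The potential outside $D$.* For $z\in\overline\Omega\setminus\overline D$ let
$$\Psi(z)=\langle f,\theta G_\nu(z,\cdot)\rangle,$$
where $\theta\in C_c^\infty(B)$ equals $1$ near $\overline D$ and vanishes near $z$. Two choices of $\theta$ give test functions that differ by an element of $H_D$, and $f\perp H_D$; so $\Psi(z)$ does not depend on $\theta$. Locally in $z$ one $\theta$ can be used, and $(z,\zeta)\mapsto\theta(\zeta)G_\nu(z,\zeta)$ is smooth, also for $z$ on $y=0$, because $\operatorname{supp}\theta$ stays away from the line. Hence $z\mapsto\theta G_\nu(z,\cdot)\in H$ is smooth, and $z$-derivatives may be taken inside the pairing. So $\Psi$ is harmonic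 in $W$, smooth up to $y=0$, and $\Psi_y=\nu\Psi$ there.

*$\Psi=\mathcal G_\nu f$ on $B\setminus\overline D$.* Let $g\in C_c^\infty(B\setminus\overline D)$ and choose $\theta$ vanishing near $\operatorname{supp}g$. Since $(1-\theta)\mathcal G_\nu^tg$ vanishes on $D$,
$$\langle g,\mathcal G_\nu f\rangle=\langle f,\mathcal G_\nu^tg\rangle=\langle f,\theta\mathcal G_\nu^tg\rangle=\Big\langle f,\int\theta G_\nu(z,\cdot)g(z)\,dz\Big\rangle=\int g\Psi,$$
the integral being that of a continuous $H$-valued function.

*Regularity and flux.* Let $\psi=ay+\Psi$ in $W$. Since $\mathcal G_\nu f+ay\in H^1(B)$ equals $c$ on $D$, $\psi$ is $H^1$ near $\partial D$ in $W$ with trace $c$ on $\partial D$. By elliptic regularity $\psi$ is $C^{2,\alpha}$ up to $\partial D$. Apply (B) with $u=\theta\in C_c^\infty(B)$, $\theta=1$ near $\overline D$. There is no surface term, and $\nabla\theta=0$ on $D$: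
$$0=\langle f,1\rangle=\langle f,\theta\rangle=\int_B\nabla(\mathcal G_\nu f)\cdot\nabla\theta=\int_{B\setminus\overline D}\nabla\Psi\cdot\nabla\theta=-\int_{\partial D}\partial_n\Psi\,ds .$$
Since $\int_{\partial D}n_y\,ds=0$, also $\int_{\partial D}\partial_n\psi\,ds=0$.

*The velocity potential.* The form $\psi_y\,dx-\psi_x\,dy$ is closed in $W$, and its period around $\partial D$ is $-\int_{\partial D}\partial_n\psi\,ds=0$. The fundamental group of $W$ is generated by a loop around $\overline D$, so the form is $d\Phi$ with $\Phi_x=\psi_y$, $\Phi_y=-\psi_x$. Then $\Phi\in C^2(\overline W)$ is harmonic. On $\partial D$, $\partial_n\Phi=\psi_yn_x-\psi_xn_y$ is the tangential derivative of $\psi$, hence $0$. On $y=0$, $\Phi_{xx}=\psi_{xy}=\Psi_{xy}=\nu\Psi_x=-\nu\Phi_y$. This proves (1)–(3).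

*Behavior at infinity.* We have $|\nabla\Phi-ae_x|=|\nabla\Psi|$. For $|z|\ge2$ a fixed $\theta\in C_c^\infty(B)$ equal to $1$ near $\overline D$ can be used, so
$$|\nabla\Psi(z)|\le C\sup_{\zeta\in\operatorname{supp}\theta}\big(|\nabla_zG_\nu|+|\nabla_\zeta\nabla_zG_\nu|\big).$$
By Lemma 3(c) this is bounded, and $O(1/|z|)$ for $x\le-1$. On the compact set $\overline W\cap\{|z|\le2\}$, $\nabla\Psi$ is continuous, hence bounded.

*Non-constancy.* Let $a=0$ and suppose $\Phi$ is constant. Then $\psi=\Psi$ is constant in $W$, and $\Psi_y=\nu\Psi$ on $y=0$ forces $\Psi=0$. So $c=0$, and $\mathcal G_\nu f=0$ a.e. on $B$. By (B), $\langle f,u\rangle=0$ for all $u\in V_B$. With $\theta$ as above, $\theta v\in V_B$ and $\langle f,v\rangle=\langle f,\theta v\rangle=0$ for all $v\in H$. So $f=0$. $\square$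

The task is now to find $D$ and $\nu$ for which the compression of $M(\nu)$ to $X_D^0$ has a kernel.

## 7. Invertibility of $M(\nu)$ outside a countable set of $\nu$

In the two-cavity computation we must recover a charge from its potential on $B$, which requires $\ker M(\nu_0)=\{0\}$. Write $B_R=RB$, and let $P_R$ be the orthogonal projection of $X$ onto $X_{B_R}$.

**Lemma 8.** $\ker M(\nu)=\{0\}$ for all $\nu>0$ outside a countable set. Moreover there is $R_0\in(0,1)$ such that $\|P_{R_0}K(1)P_{R_0}\|<1$.

*Proof.* *Small half-discs carry little.* Functions in $H$ vanishing near $0$ are dense in $H$. Indeed, for $u\in C_c^\infty(\overline\Omega)$ multiply by $\eta_\epsilon$, where $\eta_\epsilon=0$ for $|z|<\epsilon^2$, $\eta_\epsilon=\log(|z|/\epsilon^2)/\log(1/\epsilon)$ for $\epsilon^2<|z|<\epsilon$, and $\eta_\epsilon=1$ for $|z|>\epsilon$. Then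
$$\|\nabla\eta_\epsilon\|_{L^2(\Omega)}^2=\frac{1}{\log^2(1/\epsilon)}\int_{\epsilon^2}^{\epsilon}\frac{\pi\,dr}{r}=\frac\pi{\log(1/\epsilon)}\to0,$$
so $\eta_\epsilon u\to u$ in $H$. Hence $\bigcup_RH_{B_R}$ is dense in $H$, and $\bigcap_RX_{B_R}=\{0\}$. The spaces $X_{B_R}$ decrease as $R\downarrow0$, so $P_R\to0$ strongly. Strong convergence is uniform on relatively compact sets, and $K(1)$ is compact; so $\|P_RK(1)P_R\|\le\|P_RK(1)\|\to0$. Fix $R=R_0<1$ with $\|P_RK(1)P_R\|<1$.

*One value of $\nu$.* If $f\in X_{B_R}$ and $b_1(f,g)=0$ for all $g\in X_{B_R}$, then $f=-P_RK(1)P_Rf$, so $f=0$. Now rescale. The map $f\mapsto f_R$, $\langle f_R,v\rangle=\langle f,v(R\,\cdot)\rangle$, is a bounded bijection $X\to X_{B_R}$, because $v\mapsto v(R\,\cdot)$ is an isomorphism $H^1(B_R)\to H^1(B)$. For $f\in C_c^\infty(B)$ it is $f_R=R^{-2}f(\cdot/R)$. So Lemma 3(b) and density give $b_1(f_R,g_R)=b_R(f,g)$. If $M(R)f=0$, then $b_1(f_R,g_R)=0$ for all $g\in X$, so $f_R=0$ and $f=0$. Hence $\ker M(R)=\{0\}$, also on the complexification because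 $M(R)$ is real.

*All other values.* By the analytic Fredholm theorem on the connected set $\{\operatorname{Re}\nu>0\}$, $M(\nu)$ is invertible outside a discrete, hence countable, set. $\square$

## 8. The limiting body with two cavities has a one-dimensional kernel

Given $N$, choose $b\in(0,\frac18)$ such that
$$\ker M(\nu^{(j)})=\{0\}\qquad\text{for }j=1,3,\dots,2N-1. \tag{18}$$
This is possible: $\nu^{(j)}=\frac{j\pi}{2b}\coth\frac{j\pi}2$ is an injective function of $b$, so by Lemma 8 each $j$ excludes only countably many $b$. From now on $b$, and with it $O$, is fixed. Fix also an odd $j\le2N-1$, and put $\nu_0=\nu^{(j)}$,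
$$u_0=e_+-e_-,\qquad f_0=L_{\nu_0}u_0,\qquad Y=X_O^0 .$$
Let $\Pi$ be the orthogonal projection of $X$ onto $Y$, $K_Y(\nu)=\Pi K(\nu)|_Y$, $M_Y(\nu)=I+K_Y(\nu)$ on $Y$; so $(M_Yf,g)=b_\nu(f,g)$ for $f,g\in Y$.

One cutting fact will be used repeatedly: if $u\in H$ or $u\in H^1(B)$ vanishes a.e. on $O$, then $u|_B1_{Q_\pm}\in V_\pm$, and $u|_B=u1_{Q_+}+u1_{Q_-}$. Indeed $u|_B1_{Q_\pm}$ equals $u\theta_\pm$ with a smooth cut-off $\theta_\pm$ that is $1$ on $Q_\pm$ and vanishes on $Q_\mp$ and near $\{|z|\ge1\}$. Also $V_\pm\subset V_B\cap H_O$.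

**Lemma 9.** $0\ne f_0\in Y$ and $\ker M_Y(\nu_0)=\ker M_Y(\nu_0)^*=\mathbb Rf_0$.

*Proof.* All forms are taken at $\nu=\nu_0$, and we drop this index.

**Step 1: $f_0$ is in $Y$ and in both kernels.** By (A), $\mathcal Gf_0=\mathcal G^tf_0=u_0\ne0$, so $f_0\ne0$. For $u\in H_O$, the cutting fact and Lemma 2 give
$$\langle f_0,u\rangle=q(u,u_0)=q(u1_{Q_+},e_+)-q(u1_{Q_-},e_-)=0,$$
so $f_0\in X_O$. Moreover $\langle f_0,1\rangle=q(1,u_0)=-\nu_0(\beta-\beta)=0$, and $f_0\in Y$ by (13). For $g\in Y$, since $u_0\in H_O$, we get $b(f_0,g)=\langle g,\mathcal Gf_0\rangle=\langle g,u_0\rangle=0$ and $b(g,f_0)=\langle g,\mathcal G^tf_0\rangle=\langle g,u_0\rangle=0$.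

**Step 2: the potential of a kernel element vanishes on $O$.** Let $f\in\ker M_Y$ and $\psi=\mathcal Gf$. Then $\langle g,\psi\rangle=b(f,g)=0$ for $g\in Y$, so by Lemma 6 $\psi=c$ a.e. on $O$. By (B), $q(\psi,v)=\langle f,v\rangle=0$ for $v\in V_\pm$, because $V_\pm\subset H_O$ and $f\in X_O$. Put $w_\pm=(\psi-c)1_{Q_\pm}\in V_\pm$. Then by Lemma 2
$$0=q(\psi,e_\pm)=q(w_\pm,e_\pm)+c\,q(1,e_\pm)=-c\,\nu_0\beta .$$
Since $\beta\ne0$, $c=0$.

**Step 3: it is a combination of the two sloshing modes.** Now $q(w_\pm,v)=q(\psi,v)=0$ for all $v\in V_\pm$, so Lemma 2 gives $w_\pm=\alpha_\pm e_\pm$, and $\psi=u:=\alpha_+e_++\alpha_-e_-$ on $B$. By (A), $\mathcal G(f-Lu)=0$; that is, $b(f-Lu,g)=0$ for all $g\in X$, so $f-Lu\in\ker M(\nu_0)=\{0\}$. Hence $f=Lu$.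

**Step 4: zero total charge leaves one dimension.** Finally $0=\langle f,1\rangle=q(1,u)=-\nu_0\beta(\alpha_++\alpha_-)$, so $\alpha_-=-\alpha_+$ and $f=\alpha_+f_0$.

**Step 5: the adjoint.** We have $(M_Y^*f,g)=b(g,f)=\langle g,\mathcal G^tf\rangle$. Steps 2–4 apply word for word with $\mathcal G^t$ in place of $\mathcal G$, since Lemma 5 covers both. At the end of Step 3 one needs $\ker M(\nu_0)^*=\{0\}$. This holds because $M(\nu_0)$ is Fredholm of index $0$ and injective. $\square$

The condition $\beta\ne0$ is used to get $c=0$, and it is also what makes a single cavity fail: there Step 4 would leave $\alpha_+=0$ only. For even $j$ the box mode is $\sin(k_jt)\sinh(k_j(y+b))$, with $t$ the horizontal distance from the axis of the box; its surface integral is $0$, so a single cavity would satisfy the charge condition, but then Step 2 gives no information on $c$. Two cavities with odd $j$ meet both needs.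

## 9. A sign change at the sloshing value

A zero must be caught by a real function that changes sign. For a $2\times2$ matrix with rows $(a_{11},a_{12})$, $(a_{21},a_{22})$ and $a_{22}\ne0$, the number $S=a_{11}-a_{12}a_{22}^{-1}a_{21}$ is zero exactly when the matrix is singular, and then $(1,-a_{22}^{-1}a_{21})$ is in the kernel. We use this Schur complement with the splitting $Y=\mathbb Rf_0\oplus Y_1$, $Y_1=Y\ominus\mathbb Rf_0$.

Let $M_{11}(\nu)$ be the compression of $M_Y(\nu)$ to $Y_1$, let $m_{12}(\nu)\in Y_1$ be given by $(m_{12},h)=b_\nu(f_0,h)$, and let $m_{21}(\nu)(h)=b_\nu(h,f_0)$, for $h\in Y_1$. Where $M_{11}(\nu)$ is invertible, set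
$$S(\nu)=b_\nu(f_0,f_0)-m_{21}\big(M_{11}^{-1}m_{12}\big). \tag{19}$$

**Lemma 10.** $M_{11}(\nu)$ is invertible with bounded inverse for $\nu$ near $\nu_0$, and with $\delta=\nu-\nu_0$,
$$S(\nu)=\delta\int u_0(x,0)^2dx+O(\delta^2).$$

*Proof.* *Invertibility.* By Lemma 9 and index $0$, $M_Y(\nu_0)$ has kernel $\mathbb Rf_0$ and range $(\ker M_Y(\nu_0)^*)^\perp=Y_1$; so it maps $Y_1$ bijectively onto $Y_1$. Thus $M_{11}(\nu_0)$ is invertible, and so is $M_{11}(\nu)$ for nearby $\nu$ by norm continuity.

*The entries.* The aim is to express $f_0$, which was built at $\nu_0$, through $L_\nu$. Let $\rho\in X$, $\langle\rho,v\rangle=\int u_0v|_{y=0}dx$. From (7), $f_0=L_{\nu_0}u_0=L_\nu u_0+\delta\rho$. For $g\in Y$ we have $\langle g,u_0\rangle=0$, so by (A)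
$$b_\nu(f_0,g)=\langle g,\mathcal G_\nu L_\nu u_0\rangle+\delta b_\nu(\rho,g)=\delta b_\nu(\rho,g),$$
$$b_\nu(g,f_0)=\langle g,\mathcal G_\nu^tL_\nu u_0\rangle+\delta b_\nu(g,\rho)=\delta b_\nu(g,\rho).$$
So $m_{12},m_{21}=O(\delta)$. Taking $g=f_0$ in the first line and expanding $f_0$ once more,
$$b_\nu(f_0,f_0)=\delta b_\nu(\rho,f_0)=\delta\big[\langle\rho,\mathcal G_\nu^tL_\nu u_0\rangle+\delta b_\nu(\rho,\rho)\big]=\delta\Big[\int u_0(x,0)^2dx+\delta b_\nu(\rho,\rho)\Big].$$
The second term of (19) is $O(\delta^2)$, which proves the expansion. $\square$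

Since $\int u_0(x,0)^2dx>0$, we can choose $r_j>0$ such that on $J_j=[\nu^{(j)}-r_j,\nu^{(j)}+r_j]\subset(0,\infty)$ the operator $M_{11}$ is invertible and $S$ has opposite strict signs at the two endpoints. The numbers $\nu^{(j)}$ are distinct, so we choose $J_1,J_3,\dots,J_{2N-1}$ disjoint. ($f_0$, $Y_1$ and $S$ depend on $j$; the space $Y$ does not.)

## 10. Submerging the body: proof of Theorem 1

**Step 1: bodies whose charge spaces exhaust $Y$.** Let $F:\{|w|<1\}\to O$ be a Riemann map and $D_n=F(\{|w|<1-\frac1n\})$, $n\ge2$. The $D_n$ are simply connected, bounded by real-analytic Jordan curves, $\overline{D_n}\subset O$, and $D_n\uparrow O$. Put $Y_n=X_{D_n}^0$. A function constant a.e. on each $D_n$ is constant a.e. on $O$, so $\bigcap_n\mathcal H_{D_n}=\mathcal H_O$. Hence $Y_n\subset Y$ is increasing, and the annihilator of $\bigcup_nY_n$ in $H$ is $\mathcal H_O$. By reflexivity $\bigcup_nY_n$ is dense in $\mathcal H_O^\perp=Y$. So the orthogonal projections $\Pi_n$ of $Y$ onto $Y_n$ converge strongly to $I$.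

**Step 2: uniform convergence against $K_Y$.** For each $\nu$, $K_Y(\nu)$ and $K_Y(\nu)^*$ are compact. So $\|(I-\Pi_n)K_Y(\nu)\|\to0$ and $\|K_Y(\nu)(I-\Pi_n)\|=\|(I-\Pi_n)K_Y(\nu)^*\|\to0$. Each of these norms changes by at most $\|K_Y(\nu)-K_Y(\nu')\|$ when $\nu$ is replaced by $\nu'$. Since $K_Y$ is norm continuous, they are equicontinuous in $\nu$, and the convergence is uniform on compact sets:
$$\epsilon_n=\sup_{\nu\in\bigcup J_j}\big(\|(I-\Pi_n)K_Y(\nu)\|+\|K_Y(\nu)(I-\Pi_n)\|\big)\to0. \tag{20}$$

**Step 3: every body between $D_n$ and $O$ is close to $O$.** Let $D$ be admissible, $D_n\subset D$, $\overline D\subset O$. Then $\mathcal H_O\subset\mathcal H_D\subset\mathcal H_{D_n}$, so $Y_n\subset X_D^0\subset Y$. Let $\Pi_D$ be the orthogonal projection of $Y$ onto $X_D^0$ and $M_D(\nu)=I+\Pi_DK_Y(\nu)\Pi_D$ on $Y$. Since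
$$\Pi_DK_Y\Pi_D-K_Y=-(I-\Pi_D)K_Y\Pi_D-K_Y(I-\Pi_D)$$
and $I-\Pi_D=(I-\Pi_D)(I-\Pi_n)=(I-\Pi_n)(I-\Pi_D)$, we get
$$\|M_D(\nu)-M_Y(\nu)\|\le\epsilon_n\qquad(\nu\in\textstyle\bigcup J_j). \tag{21}$$

**Step 4: the sign change survives.** Fix $j$ and let $C_1=1+\sup_{J_j}(\|M_Y\|+\|M_{11}^{-1}\|)<\infty$. Suppose $\epsilon_nC_1\le\frac12$. By (21) and a Neumann series, the compression $M_{D,11}(\nu)$ of $M_D(\nu)$ to $Y_1$ is invertible for all $\nu\in J_j$ with inverse of norm $\le2C_1$. Let $m_{12}^D,m_{21}^D,S_D$ be defined like $m_{12},m_{21},S$ with $(M_Df,g)$ in place of $b_\nu(f,g)$. The function $S_D$ is continuous on $J_j$. To compare it with $S$, write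
$$\begin{aligned}S_D-S={}&\big((M_D-M_Y)f_0,f_0\big)-(m_{21}^D-m_{21})M_{D,11}^{-1}m_{12}^D\\&-m_{21}\big(M_{D,11}^{-1}-M_{11}^{-1}\big)m_{12}^D-m_{21}M_{11}^{-1}(m_{12}^D-m_{12}).\end{aligned}$$
The differences of the $m$'s are at most $\epsilon_n\|f_0\|$, the $m$'s themselves are at most $(C_1+1)\|f_0\|$, and $\|M_{D,11}^{-1}-M_{11}^{-1}\|=\|M_{D,11}^{-1}(M_{11}-M_{D,11})M_{11}^{-1}\|\le2C_1^2\epsilon_n$. So $|S_D-S|\le C\epsilon_n$ on $J_j$ with $C$ depending only on $C_1$ and $\|f_0\|$. Hence there is $n_0$, independent of $D$, such that for $n=n_0$, all such $D$, and all $j=1,3,\dots,2N-1$, $S_D$ has at the endpoints of $J_j$ the same signs as $S$. By the intermediate value theorem $S_D(\nu_j)=0$ for some $\nu_j\in J_j$.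

**Step 5: from the zero to a flow.** At $\nu=\nu_j$ let $h=M_{D,11}^{-1}m_{12}^D\in Y_1$ and $f=f_0-h\ne0$. Then $(M_Df,g)=0$ for $g\in Y_1$ by the choice of $h$, and $(M_Df,f_0)=S_D(\nu_j)=0$. So $M_D(\nu_j)f=0$, that is, $f=-\Pi_DK_Y\Pi_Df$, which shows $f\in X_D^0$. For $g\in X_D^0$, $b_{\nu_j}(f,g)=(M_Df,g)=0$. By Lemma 6, $\mathcal G_{\nu_j}f$ is constant on $D$. Since $\overline D\subset O\subset B$, Lemma 7 with $a=0$ gives a non-constant solution of the homogeneous problem $(D,\nu_j)$. The $N$ values $\nu_j$ are distinct because the $J_j$ are disjoint. Take $D_*=D_{n_0}$; the first part of Theorem 1 is proved.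

**Step 6: every $\nu$.** Given $\nu>0$, let $(D_*,\nu_1)$ be as above and $\lambda=\nu_1/\nu$. By the scaling of Section 1, $(\lambda D_*,\nu_1/\lambda)=(\lambda D_*,\nu)$ has a non-constant homogeneous solution. So (1)–(4) is not uniquely solvable for the body $\lambda D_*$ at $\nu$, and $\lambda D_*$ has real-analytic boundary. $\blacksquare$

## 11. Injectivity on $X_D^0$ as the exact criterion: proof of Theorem 2

So far we went from charges to flows. For Theorem 2 we need the converse. Let $D$ be admissible with $\overline D\subset B$, and let $A(\nu)$ be the compression of $M(\nu)$ to $X_D^0$.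

**Lemma 11.** $A(\nu)$ is injective if and only if the homogeneous problem $(D,\nu)$ has only constant solutions.

*Proof.* If $A(\nu)f=0$, $f\ne0$, then $b_\nu(f,g)=0$ for all $g\in X_D^0$, and Lemmas 6 and 7 give a non-constant solution.

Conversely let $\varphi$ be a non-constant homogeneous solution, and $\psi$ its stream function with the properties (5). Then $\psi\in C^2(\overline W)$.

**Step 1: the charge of the flow.** Let $\tilde\psi=\psi$ in $W$, $\tilde\psi=c$ in $D$, and
$$\langle f,v\rangle=-\int_{\partial D}\partial_n\psi\,v\,ds .$$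
If $v=0$ on $D$, its trace on $\partial D$ is $0$; so $f\in X_D$. By the flux condition in (5), $\langle f,1\rangle=0$, so $f\in X_D^0$. For $v\in C_c^\infty(\Omega)$, $\int\nabla\tilde\psi\cdot\nabla v=\int_W\nabla\psi\cdot\nabla v=-\int_{\partial D}\partial_n\psi\,v\,ds$; that is, $-\Delta\tilde\psi=f$ in $\Omega$ in the sense of distributions.

**Step 2: its potential.** Let $\Psi(z)=-\int_{\partial D}G_\nu(z,\cdot)\,\partial_n\psi\,ds$ for $z\in\Omega$. By Fubini, $\langle g,\mathcal G_\nu f\rangle=\langle f,\mathcal G_\nu^tg\rangle=\int g\Psi$ for $g\in C_c^\infty(B)$, so $\Psi=\mathcal G_\nu f$ on $B$. By Lemma 3(a), $-\Delta\Psi=f$ in $\Omega$.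

**Step 3: the flow is the potential of its charge.** The function $w=\tilde\psi-\Psi$ is harmonic in $\Omega$ and $C^1$ up to $y=0$, with $w_y=\nu w$ there. For $|z|\ge2$, $|\nabla\psi|=|\nabla\varphi|$ is bounded, and $|\nabla\Psi|$ is bounded by Lemma 3(c); both tend to $0$ as $x\to-\infty$, uniformly in $y$. On $\overline\Omega\cap\{|z|\le2\}$, $\nabla w$ is continuous, hence bounded. Lemma 1, the case of no body, gives $w=0$. So $\tilde\psi=\Psi$ in $\Omega$, and $\tilde\psi=\mathcal G_\nu f$ on $B$.

**Step 4: conclusion.** Thus $\mathcal G_\nu f=c$ on $D$. For $g\in X_D^0$, $\mathcal G_\nu f-c$ vanishes on $D$ and $g\in X_D$, so $b_\nu(f,g)=\langle g,\mathcal G_\nu f\rangle=c\langle g,1\rangle=0$. Hence $A(\nu)f=0$. Moreover $f\ne0$: otherwise the integral against $f$ that defines $\Psi$ vanishes for $z\in\Omega\setminus\partial D$, so $\tilde\psi=\Psi=0$ and $\varphi$ is constant. So $A(\nu)$ is not injective. $\square$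

**Proof of Theorem 2.** (a) *Reduction.* For small $\lambda>0$ we have $\lambda\overline D\subset B$. If $\Phi'$ solves the problem for the body $\lambda D$, wavenumber $\nu/\lambda$ and upstream velocity $a$, then $\Phi'(\lambda\,\cdot)$ solves it for $D$, $\nu$ and upstream velocity $\lambda a$; homogeneous solutions correspond in the same way. So we may assume $\overline D\subset B$, with $U_\infty$ any number independent of $\nu$.

*Existence.* If the homogeneous problem has only constant solutions, $A(\nu)$ is injective by Lemma 11. Being $I$ plus a compact operator, it is bijective. The functional $g\mapsto\langle g,y\rangle$ is bounded on $X_D^0$, since $y\in H^1(B)$. So there is $f\in X_D^0$ with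
$$b_\nu(f,g)=-U_\infty\langle g,y\rangle\qquad\text{for all }g\in X_D^0 .$$
That is, $\langle g,\mathcal G_\nu f+U_\infty y\rangle=0$ for all $g\in X_D^0$. By Lemma 6, $\mathcal G_\nu f+U_\infty y$ is constant on $D$, and Lemma 7 with $a=U_\infty$ gives a solution.

(b) Let $r_*=R_0$ from Lemma 8. By scaling with $\lambda=\nu$ and a horizontal translation we may take $\nu=1$ and $D$ contained in the disc of radius $r_*$ about $0$. Since $\overline D\subset\Omega$, this means $D\subset B_{r_*}$, and $\overline D\subset B$ because $r_*<1$. Then $X_D^0\subset X_{B_{r_*}}$. So $A(1)$ is $I$ plus a compression of $P_{r_*}K(1)P_{r_*}$, an operator of norm $<1$, and is therefore invertible. By Lemma 11 the homogeneous problem has only constant solutions, which is uniqueness; existence is part (a). $\blacksquare$
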